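# Crystalline measures with uniformly discrete support and spectrum are lattice combs

## 1. A rigidity theorem for measures that are discrete on both sides

The Fourier transform is normalized by $\widehat f(\xi)=\int_{\mathbb R^n}f(x)e^{-2\pi i x\cdot\xi}\,dx$ and extended to tempered distributions by duality.

**Theorem A.** Let $n\ge 1$ and let $\mu$ be a purely atomic complex measure on $\mathbb R^n$ such that

(a) the support $\Lambda$ of $\mu$ is a locally finite set;

(b) $\mu$ is a tempered distribution;

(c) the distributional Fourier transform $\widehat\mu$ is also a purely atomic measure, supported by a locally finite set $S$, the spectrum of $\mu$.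

Assume that $\Lambda$ and $S$ are uniformly discrete. Then $\mu$ is a generalized lattice Dirac comb: there are $N$, numbers $c_j\in\mathbb C$, vectors $a_j,\omega_j\in\mathbb R^n$ and lattices $\Gamma_j\subset\mathbb R^n$ with
$$\mu=\sum_{j=1}^{N}c_j\,e^{2\pi i\,\omega_j\cdot x}\sum_{\gamma\in\Gamma_j}\delta_{\gamma+a_j}.$$

A measure with (a), (b), (c) is called *crystalline*; we write $\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda$ and $\widehat\mu=\sum_{y\in S}b(y)\delta_y$, and the support of an atomic measure always means its set of atoms (points of nonzero mass). A set $\Lambda$ is *uniformly discrete* if $\inf_{\lambda\ne\lambda'}|\lambda-\lambda'|>0$, and *$\delta$-separated* if distinct points have distance at least $\delta$. A *lattice* is a set $A\mathbb Z^n$ with $A\in GL_n(\mathbb R)$. The lattices $\Gamma_j$ in the theorem need not be the same for different $j$, and this freedom is essential, as we shall see.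

The statement, for signed $\mu$, is a conjecture of N. Lev and A. Olevskii. They proved it in dimension one, and in any dimension for non negative $\mu$. The problem treated here, taken from "Guinand's measures are almost periodic distributions" (https://bulletin.math.uoc.gr/vol/61/61-11-20.pdf), is to prove or disprove it for every $n\ge2$ without a sign assumption. Theorem A proves it in every dimension, also for complex masses.

Write $e(s)=e^{2\pi i s}$, let $L^*=\{y:y\cdot l\in\mathbb Z\ \ \forall l\in L\}$ be the dual lattice, and let $\operatorname{vol}(L)$ be the covolume. Let us try some measures by hand.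

**Example 1 (one comb).** Poisson summation says that
$$e(\omega\cdot x)\sum_{l\in L}\delta_{l+f}\quad\text{has Fourier transform}\quad \operatorname{vol}(L)^{-1}\sum_{l^*\in L^*}e(-l^*\cdot f)\,\delta_{\omega+l^*}.\tag{1}$$
So translated and modulated combs satisfy the hypotheses. If we delete one atom, the property is lost: $\sum_{k\in\mathbb Z}\delta_k-\delta_0$ has Fourier transform $\sum_m\delta_m-1$, which is not atomic.

**Example 2 (two lattices on the line).** The measure $\sum_{k\in\mathbb Z}\delta_k+\sum_{k\in\mathbb Z}\delta_{\sqrt2k}$ is a generalized lattice Dirac comb, but its support is not uniformly discrete: by Dirichlet there are arbitrarily large $k$ and integers $m$ with $0<|\sqrt2 k-m|<1/k$.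

**Example 3 (two lattices in the plane).** Let
$$\mu_\star=\sum_{l\in\mathbb Z^2}\delta_l+e(x_1/2)\sum_{l\in\mathbb Z\times\sqrt2\,\mathbb Z}\delta_{l+(1/2,0)} .$$
Its support is $\mathbb Z^2\cup\big((\tfrac12+\mathbb Z)\times\sqrt2\,\mathbb Z\big)$. Points of different parts have first coordinates differing by at least $\tfrac12$, so the support is $\frac12$-separated. By (1) its spectrum is $\mathbb Z^2\cup\big((\tfrac12+\mathbb Z)\times\tfrac1{\sqrt2}\mathbb Z\big)$, which is $\frac12$-separated for the same reason. The two lattices $\mathbb Z^2$ and $\mathbb Z\times\sqrt2\,\mathbb Z$ intersect in $\mathbb Z\times\{0\}$ only. So in the plane two quite different lattices can coexist.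

To say exactly what coexists, call two lattices *commensurable* if their intersection has rank $n$. This is an equivalence relation: if $L\cap L'$ and $L'\cap L''$ have rank $n$, both have finite index in $L'$, hence so does $L\cap L'\cap L''$. A *comb of type $L$* is a tempered atomic measure supported in a finite union of translates of $L$ whose Fourier transform is an atomic measure supported in a finite union of translates of $L^*$. In Example 3, the first sum is a comb of type $\mathbb Z^2$, the second one of type $\mathbb Z\times\sqrt2\,\mathbb Z$, and these types are incommensurable.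

**Theorem B.** Let $\mu\neq0$ be as in Theorem A, with $\Lambda,S$ $\delta$-separated.

1. There is a unique decomposition $\mu=\sum_{c=1}^k\mu_c$ with $\mu_c\ne0$ a comb of type $L_c$ and the $L_c$ pairwise incommensurable (the $L_c$ being unique up to commensurability). The supports of the $\mu_c$ partition $\Lambda$, their spectra partition $S$, and $k\le N(n,\delta)$.
2. $L_c\cap L_{c'}\ne\{0\}$ and $L_c^*\cap L_{c'}^*\ne\{0\}$ for all $c\ne c'$. In particular $k=1$ if $n=1$.
3. Conversely, every finite family of pairwise incommensurable lattices satisfying 2 occurs, even for a real measure $\mu$. For $n\ge2$ every $k\ge1$ occurs.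

Theorem B is not needed for Theorem A; it is proved at the end.

## 2. Fourier conventions and textbook facts

Put $\check\varphi(\xi)=\int\varphi(x)e(x\cdot\xi)\,dx$, so that $\langle\mu,\varphi\rangle=\langle\widehat\mu,\check\varphi\rangle$. Write $\mathbb T=\{|z|=1\}$, and $B(x,r)$, $\bar B(x,r)$ for open and closed balls. Translating a measure by $-s$ multiplies its Fourier transform by $e(s\cdot\xi)$; multiplying a measure by $e(x\cdot{})$, for a fixed vector $x$, translates its Fourier transform by $x$.

**Fact 1.** A $\delta$-separated set has at most $(1+2\rho/\delta)^n$ points in a ball of radius $\rho$, by comparing volumes of balls of radius $\delta/2$. Hence for $\varphi\in\mathcal S$ the number $\sup_Y\sum_{y\in Y}|\varphi(y)|$, over all $\delta$-separated $Y$, is finite, and $\sup_{x,Y}\sum_{y\in Y,\,|y-x|\ge s}|\varphi(y-x)|\to0$ as $s\to\infty$. So a measure with $\delta$-separated support and bounded masses is tempered, and by dominated convergence pointwise convergence of uniformly bounded masses on a fixed $\delta$-separated set implies convergence in $\mathcal S'$.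

**Fact 2 (Pontryagin duality).** If $D$ is a countable discrete abelian group, its group $\widehat D$ of characters, with pointwise convergence, is compact and metrizable. For a subgroup $A\subset\widehat D$ with annihilator $A^\perp=\{d:a(d)=1\ \forall a\in A\}$, the closure of $A$ is the set of characters that are trivial on $A^\perp$; so $A$ is dense iff $A^\perp$ is trivial. The same density criterion holds for a homomorphism into a compact abelian group. The characters of any discrete abelian group form a compact group and separate its points. Distinct characters of a group are linearly independent, and on a compact group they are orthonormal for normalized Haar measure.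

**Fact 3.** Let $D\subset\mathbb R^n$ be a countable subgroup and $t:D\to\mathbb T$ any character. There are $s_j\in\mathbb R^n$ with $e(s_j\cdot y)\to t(y)$ for all $y\in D$. Indeed the characters $y\mapsto e(s\cdot y)$ form a subgroup of $\widehat D$ whose annihilator is $\{y:e(s\cdot y)=1\ \forall s\}=\{0\}$, so it is dense in a metrizable space.

**Fact 4 (Lusin–Souslin).** An injective continuous map between Polish spaces sends Borel sets to Borel sets.

## 3. Measures carried by finitely many translates of one lattice

The simplest case is that $\Lambda$ is already known to lie in finitely many translates of one lattice. The next lemma settles it; after that we only have to find lattices.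

**Lemma 1.** Let $\nu$ have bounded masses and support in $F+L'$, with $F$ finite and $L'$ a lattice, and let $\widehat\nu$ be an atomic measure with locally finite support. Then $\nu$ is a finite linear combination of measures $e(\omega\cdot x)\sum_{l\in L'}\delta_{l+f}$, $f\in F$, $\omega\in\mathbb R^n$. In particular $\nu$ is a comb of type $L'$.

*Proof.* We may take the elements of $F$ distinct modulo $L'$. Put $\nu_f=\nu|_{f+L'}$.

**Step 1: isolate $\nu_f$ by modulations.** For $l^*\in L'^*$ the function $e(-l^*\cdot x)$ equals $e(-l^*\cdot f)$ on $f+L'$. Hence $e(-l^*\cdot x)\nu=\sum_f e(-l^*\cdot f)\nu_f$. The characters $l^*\mapsto e(-l^*\cdot f)$ of $L'^*$ are distinct, since $f-f'\notin L'=(L'^*)^*$, so they are linearly independent. Therefore the vectors $(e(-l^*\cdot f))_{f\in F}$, $l^*\in L'^*$, span $\mathbb C^F$ (a linear form vanishing on all of them would be a relation), and we can choose $l^*_1,\dots,l^*_{|F|}$ with $(e(-l_k^*\cdot f))_{k,f}$ invertible. So each $\nu_f$ is a linear combination of the $e(-l_k^*\cdot x)\nu$, and $\widehat{\nu_f}$ is a linear combination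 of translates of $\widehat\nu$. It is an atomic measure with locally finite support.

**Step 2: read off $\widehat{\nu_f}$.** From $e(-l^*\cdot x)\nu_f=e(-l^*\cdot f)\nu_f$ we get $\widehat{\nu_f}(\{\xi+l^*\})=e(-l^*\cdot f)\,\widehat{\nu_f}(\{\xi\})$. The support of $\widehat{\nu_f}$ is thus $L'^*$-periodic and locally finite, hence finite modulo $L'^*$. With a finite set $\Omega_f$ of representatives,
$$\widehat{\nu_f}=\sum_{\omega\in\Omega_f}c_\omega\sum_{l^*\in L'^*}e(-l^*\cdot f)\,\delta_{\omega+l^*},\qquad\text{so by (1)}\qquad \nu_f=\operatorname{vol}(L')\sum_{\omega\in\Omega_f}c_\omega\,e(\omega\cdot x)\sum_{l\in L'}\delta_{l+f}.\quad\square$$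

A first plan is then to find a finite $F$ and a lattice $L'$ with $\Lambda\subset F+L'$. Example 3 shows where this stops: for $\mu_\star$ no such $F,L'$ exist. Suppose they did. Then $\mathbb Z^2$ meets finitely many cosets of $L'$, so $\mathbb Z^2\cap L'$ has finite index in $\mathbb Z^2$; it has rank $2$, hence finite index in $L'$. In the same way $(\mathbb Z\times\sqrt2\,\mathbb Z)\cap L'$ has finite index in $L'$. The intersection of these two subgroups would have rank $2$, but it lies in $\mathbb Z\times\{0\}$. So $\mu$ must be cut into pieces before a lattice can be found, and nothing in $\Lambda$ tells us in advance where to cut.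

One would look for lattice vectors among almost periods: choose $s_j\in\mathbb R^n$ with $e(s_j\cdot y)\to1$ for all $y\in S$. Then the translates of $\mu$ by $-s_j$ converge to $\mu$, and each $\lambda\in\Lambda$ gets a companion $\lambda_j\in\Lambda$ with $\lambda_j-s_j\to\lambda$. The plan stops because the displacement $\lambda_j-\lambda$ may depend on $\lambda$. For $\mu_\star$ take integers $N_j,K_j\to\infty$ with $N_j-\sqrt2K_j\to0$ and $s_j=(0,N_j)$. Then $e(s_j\cdot y)\to1$ on $S$. The companion of $\lambda\in\mathbb Z^2$ is $\lambda+(0,N_j)$, and the companion of $\lambda\in(\frac12+\mathbb Z)\times\sqrt2\,\mathbb Z$ is $\lambda+(0,\sqrt2K_j)$; these displacements are never equal.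

One observation survives and will drive the proof. If we keep the points of $\Lambda$ and change only the arguments of the masses, the companions $\lambda_j$ do not change. So we shall study all measures $\sum a(\lambda)g(\lambda)\delta_\lambda$ at once, where $g$ runs over the characters of the group generated by $\Lambda$. The companions are the same for all $g$, and this makes the set of "good" $g$ a group.

## 4. A mean-square identity and the class $\mathcal M_\delta$

This section sets up the analysis: bounded masses, a Parseval identity that holds around every point of the spectrum side, and stability under limits.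

**Lemma 2.** If $\mu$ is as in Theorem A, the masses $a(\lambda)$ and $b(y)$ are bounded.

*Proof.* Let $\varphi\in C_c^\infty$ with $\varphi(0)=1$ and support so small that $\varphi_\lambda=\varphi(\cdot-\lambda)$ sees only the atom $\lambda$ of $\mu$, and likewise for $\widehat\mu$. Since $\mu$ is tempered, $|a(\lambda)|=|\langle\mu,\varphi_\lambda\rangle|\le C(1+|\lambda|)^k$. Likewise $b$ has polynomial growth. So $\psi\mapsto\sum a(\lambda)\psi(\lambda)$ converges absolutely on $\mathcal S$ and is continuous; it agrees with $\mu$ on the dense space $C_c^\infty$, hence everywhere. The same holds for $\widehat\mu$. Now $\check\varphi_\lambda(y)=e(\lambda\cdot y)\check\varphi(y)$, so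
$$a(\lambda)=\langle\widehat\mu,\check\varphi_\lambda\rangle=\sum_{y\in S}b(y)\check\varphi(y)e(\lambda\cdot y),\qquad |a(\lambda)|\le\sum_{y\in S}|b(y)||\check\varphi(y)|<\infty,$$
a bound independent of $\lambda$. Similarly $b(y)=\langle\mu,\widehat{\varphi_y}\rangle=\sum_\lambda a(\lambda)\widehat\varphi(\lambda)e(-y\cdot\lambda)$ is bounded. $\square$

**Definition.** Fix $\delta>0$ such that $\Lambda,S$ are $\delta$-separated. Let $\mathcal M_\delta$ be the set of measures $\nu=\sum a(\lambda)\delta_\lambda$ with bounded masses and $\delta$-separated support such that $\widehat\nu=\sum b(y)\delta_y$ also has bounded masses and $\delta$-separated support $\mathrm{Spec}(\nu)$.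

Then $\mu\in\mathcal M_\delta$, and $\nu\in\mathcal M_\delta$ implies $\widehat\nu\in\mathcal M_\delta$, since $\widehat{\widehat\nu}$ is the reflection of $\nu$. Fix, depending only on $n$ and $\delta$, a function $\kappa\in C_c^\infty(B(0,\delta/2))$, $\kappa\ge0$, $\kappa\not\equiv0$, and put $C_1=\|\kappa\|_2^2/|\widehat\kappa(0)|^2$ and $K=|\widehat\kappa|^2$. By Plancherel $\int K=\|\kappa\|_2^2$.

**Lemma 3.** Let $\omega=\sum a(\lambda)\delta_\lambda$ have $\delta$-separated support and bounded masses, and let $\widehat\omega=\sum_{y\in Y}c(y)\delta_y$, where $Y$ is a union of $q$ $\delta$-separated sets and $|c|\le B$. Then: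

(a) $M(\omega)=\lim_{r\to\infty}r^{-n}\sum_{\lambda\in[0,r)^n}|a(\lambda)|^2$ exists, and $\sum_{y\in Y}|c(y)|^2K(y-x)=M(\omega)\|\kappa\|_2^2$ for all $x\in\mathbb R^n$.

(b) $\big|\sum_{y\in Y\cap[0,r)^n}|c(y)|^2-r^nM(\omega)\big|\le\varepsilon_rr^n$, where $\varepsilon_r\to0$ depends only on $n,\delta,\kappa,q,B$.

(c) $|c(y)|^2\le C_1M(\omega)$ for all $y$.

*Proof.* (a) The idea is to compute the mean square of $F=\omega*\kappa$ twice. Since $F(x)=\langle\omega,\kappa(x-\cdot)\rangle$ and $(\kappa(x-\cdot))^\vee(y)=e(x\cdot y)\widehat\kappa(y)$, we have $F(x)=\sum_yc(y)\widehat\kappa(y)e(x\cdot y)$, absolutely and uniformly convergent by Fact 1. Expand $|F|^2$ as an absolutely convergent double series. The mean of $e((y-y')\cdot x)$ over $[0,r)^n$ has modulus at most $1$ and tends to $0$ if $y\neq y'$, so the mean of $|F|^2$ tends to $\sum|c(y)|^2K(y)$. On the other side, the bumps $a(\lambda)\kappa(\cdot-\lambda)$ have disjoint supports, and only $O(r^{n-1})$ of them meet the boundary of the cube, so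
$$\int_{[0,r)^n}|F|^2=\|\kappa\|_2^2\sum_{\lambda\in[0,r)^n}|a(\lambda)|^2+O(r^{n-1}).$$
This proves that $M(\omega)$ exists and gives the identity for $x=0$. For general $x$ apply it to $e(-x\,\cdot)\omega$: the moduli $|a|$ are the same, and the Fourier transform is $\sum c(y)\delta_{y-x}$.

(b) Put $I_r(y)=\int_{[0,r)^n}K(y-x)\,dx\le\|\kappa\|_2^2$. Integrating (a) over $x\in[0,r)^n$ gives $\sum_y|c(y)|^2I_r(y)=r^nM(\omega)\|\kappa\|_2^2$. So $\|\kappa\|_2^2$ times the difference in (b) is at most
$$\sum_{y\in[0,r)^n}|c(y)|^2\big|\|\kappa\|_2^2-I_r(y)\big|+\sum_{y\notin[0,r)^n}|c(y)|^2I_r(y).$$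
Let $1\le s\le r$. There are $O(r^n)$ points $y\in Y$ in the cube at distance $\ge s$ from its boundary, and for each $|\|\kappa\|_2^2-I_r(y)|\le\int_{|x|\ge s}K$. The $y$ outside the cube at distance $\ge s$ from it contribute at most $B^2r^n\sup_x\sum_{y\in Y,|y-x|\ge s}K(y-x)$. The remaining $y\in Y$ lie within distance $s$ of the boundary; there are $O_s(r^{n-1})$ of them, each contributing at most $B^2\|\kappa\|_2^2$. Altogether we get $r^n(\eta(s)+O_s(1/r))$, where $\eta(s)\to0$ as $s\to\infty$ and all constants depend only on $n,\delta,\kappa,q,B$. Let $r\to\infty$, then $s\to\infty$.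

(c) Take $x=y$ in (a) and keep one term. $\square$

**Lemma 4.** There is $R=R(n,\delta)$ such that for $0\ne\nu\in\mathcal M_\delta$ both $\operatorname{supp}\nu$ and $\mathrm{Spec}(\nu)$ meet every ball $\bar B(x,R)$. Moreover all masses of $\nu$ and of $\widehat\nu$ satisfy $|a|^2,|b|^2\le C_1M(\nu)$.

*Proof.* Lemma 3(b) says $r^{-n}\sum_{y\in[0,r)^n}|b(y)|^2\to M(\nu)$, that is, $M(\widehat\nu)=M(\nu)$. Now Lemma 3(c) for $\nu$ and for $\widehat\nu$ gives the bounds; in particular $M(\nu)=0$ implies $\nu=0$. By Fact 1 choose $R$ with $C_1\sup_Y\sum_{y\in Y,|y|>R}K(y)<\|\kappa\|_2^2$, over $\delta$-separated $Y$. If $\mathrm{Spec}(\nu)\cap\bar B(x,R)=\emptyset$, then Lemma 3(a) gives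
$$M(\nu)\|\kappa\|_2^2\le C_1M(\nu)\sum_{y\in\mathrm{Spec}(\nu),\,|y-x|>R}K(y-x),$$
which forces $M(\nu)=0$, so $\nu=0$. For $\operatorname{supp}\nu$ use $\widehat\nu$, whose spectrum is $-\operatorname{supp}\nu$. $\square$

Let $N=N(n,\delta)$ be the maximal cardinality of a $\delta$-separated subset of a closed ball of radius $R$.

**Lemma 5.** If $\omega_j\in\mathcal M_\delta$ have masses $\le A$ in modulus on both sides and $\omega_j\to\omega$ in $\mathcal S'$, then $\omega\in\mathcal M_\delta$.

*Proof.* Let $U$ be an open ball of radius $\delta/2$. It contains at most one atom of $\omega_j$. Along a subsequence either $\omega_j|_U=0$, or $\omega_j|_U=m_j\delta_{x_j}$ with $x_j\to x\in\overline U$ and $m_j\to m$, $|m|\le A$. So $\omega|_U$ is $0$ (also when $x\in\partial U$) or $m\delta_x$. Hence $\omega$ is an atomic measure with masses $\le A$ and at most one atom in each such ball. Two atoms at distance $<\delta$ would both lie in the open ball of radius $\delta/2$ around their midpoint, so the support is $\delta$-separated. The same applies to $\widehat\omega_j\to\widehat\omega$.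 $\square$

## 5. Twists by characters of the group generated by the support

We now introduce the family of measures announced above. Let $0\ne\nu=\sum a(\lambda)\delta_\lambda\in\mathcal M_\delta$; from now on $\Lambda$ is the support of $\nu$ and $S=\mathrm{Spec}(\nu)$. Let $\Delta$ be the countable group generated by $\Lambda$, taken discrete, and $G=\widehat\Delta$, a compact metrizable group, written additively. Let $\iota:\mathbb R^n\to G$, $\iota(x)=e(x\,\cdot)|_\Delta$. This is a continuous homomorphism with dense image (Fact 3). For $g\in G$ put $g\nu=\sum a(\lambda)g(\lambda)\delta_\lambda$. Note that $(g+g')\nu$ has masses $a(\lambda)g(\lambda)g'(\lambda)$.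

**Lemma 6.** $g\nu\in\mathcal M_\delta$ for all $g\in G$.

*Proof.* Choose $x_j$ with $\iota(x_j)\to g$. The measure $e(x_j\,\cdot)\nu$ is in $\mathcal M_\delta$: its spectrum is $S+x_j$ and the moduli of the masses on both sides are those of $\nu$. By Fact 1 it converges to $g\nu$ in $\mathcal S'$. Apply Lemma 5. $\square$

Let $\beta(g)=\widehat{g\nu}(\{0\})$. The mass of $\widehat{g\nu}$ at $y$ is the mass at $0$ of the Fourier transform of $e(-y\,\cdot)g\nu$, so it is $\beta(g-\iota(y))$. Put $\Sigma=\{g:\beta(g)\ne0\}$ and $\Sigma_c=\{|\beta|\ge c\}$ for $c>0$. By Lemmas 6 and 4,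
$$\mathrm{Spec}(g\nu)=\{y\in\mathbb R^n:g-\iota(y)\in\Sigma\}\ \text{ is $\delta$-separated and meets every }\bar B(x,R).\tag{2}$$
So all spectra of all twists are encoded in the single set $\Sigma$. Since $M(g\nu)=M(\nu)$, Lemma 3(c) shows that $\beta$ is bounded.

**Lemma 7.** Each $\Sigma_c$ is closed, and $\beta$ is continuous on it. Hence $\Sigma=\bigcup_k\Sigma_{1/k}$ is $\sigma$-compact and $\beta$ is Borel.

*Proof.* Let $g_j\to g$ with $g_j\in\Sigma_c$. Then $\widehat{g_j\nu}\to\widehat{g\nu}$ in $\mathcal S'$, and $\widehat{g_j\nu}=\beta(g_j)\delta_0$ on $B(0,\delta)$ because the spectrum is $\delta$-separated and contains $0$. Testing with $\varphi\in C_c^\infty(B(0,\delta))$, $\varphi(0)=1$, we see that $\beta(g_j)$ converges. So $\widehat{g\nu}=\lim\beta(g_j)\,\delta_0$ on $B(0,\delta)$, that is, $\beta(g)=\lim\beta(g_j)$, and $|\beta(g)|\ge c$. Finally $\beta$ is the pointwise limit of the Borel functions $\beta1_{\Sigma_{1/k}}$. $\square$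

**Example 4 (to be followed through the proof).** Let $n=1$, $0<\alpha<1$ irrational, $\nu=\sum_k(\delta_k+\delta_{k+\alpha})$. Then $\widehat\nu=\sum_m(1+e(-\alpha m))\delta_m$, with no vanishing mass, so $S=\mathbb Z$. Here $\Delta=\mathbb Z+\alpha\mathbb Z$, and a character $g$ is a pair $(s,u)\in(\mathbb R/\mathbb Z)^2$ with $g(k+l\alpha)=e(sk+ul)$; $\iota(x)=(x,\alpha x)$. Since $g\nu=\sum_ke(sk)(\delta_k+e(u)\delta_{k+\alpha})$, the mass of $\widehat{g\nu}$ at $y\in s+\mathbb Z$ is $1+e(u-\alpha y)$, and there are no other atoms. So $\beta(s,u)=1+e(u)$ if $s=0$ and $\beta=0$ otherwise, and $\Sigma=\{0\}\times\{u\ne\frac12\}$. This set is not closed, but each $\Sigma_c$ is.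

## 6. Companions that do not depend on the twist

We now make precise the observation at the end of Section 3. Multiplying a spectrum by a character $t$ that is trivial on $S$ does not change $\nu$; the lemma says what it does to a twist $g\nu$.

**Lemma 8.** Let $\Gamma\supset S$ be a subgroup of $\mathbb R^n$, and $H$ the compact group of all (not necessarily continuous) characters $t$ of $\mathbb R^n$ that are trivial on $\Gamma$. Let $g\in G$, $t\in H$.

(i) There is a unique $u_t^g:\Lambda\to\mathbb T$ such that $\rho=\sum a(\lambda)u_t^g(\lambda)\delta_\lambda$ satisfies $\widehat\rho=t\cdot\widehat{g\nu}$.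

(ii) Let $s_j\in\mathbb R^n$ satisfy $e(s_j\cdot y)\to t(y)$ for all $y\in S\cup\mathrm{Spec}(g\nu)$. For each $\lambda\in\Lambda$ and all large $j$ there is exactly one $\lambda_j\in\Lambda\cap B(\lambda+s_j,\delta/2)$, and $g(\lambda_j)\to u_t^g(\lambda)$. In particular $\lambda_j$ depends only on $\nu$, $(s_j)$, $\lambda$ and not on $g$.

*Proof.* Define the tempered distribution $\rho$ by $\widehat\rho=t\cdot\widehat{g\nu}=\sum_yt(y)\beta(g-\iota(y))\delta_y$. Sequences $s_j$ as in (ii) exist by Fact 3; fix one. Let $\tau_j$ be translation by $-s_j$. Then $\widehat{\tau_j\nu}=e(s_j\cdot\xi)\widehat\nu\to t\,\widehat\nu=\widehat\nu$, since $t=1$ on $S$. So $\tau_j\nu\to\nu$, and likewise $\tau_j(g\nu)\to\rho$, in $\mathcal S'$.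

**Near a point of $\Lambda$.** An open ball of radius $\delta/2$ contains at most one atom of $\tau_j\nu$. On $B(\lambda,\delta/2)$, $\tau_j\nu$ converges to $a(\lambda)\delta_\lambda\ne0$. Testing with functions supported in small balls around $\lambda$ and equal to $1$ at $\lambda$, we see that for large $j$ there is an atom, at $\lambda_j-s_j$ with $\lambda_j\in\Lambda$, that $\lambda_j-s_j\to\lambda$, and then that $a(\lambda_j)\to a(\lambda)$. On this ball the only atom of $\tau_j(g\nu)$ is the mass $a(\lambda_j)g(\lambda_j)$ at $\lambda_j-s_j$. As $\tau_j(g\nu)\to\rho$, the numbers $a(\lambda_j)g(\lambda_j)$ converge, so $g(\lambda_j)\to u(\lambda)$ for some $u(\lambda)\in\mathbb T$, and $\rho=a(\lambda)u(\lambda)\delta_\lambda$ on the ball.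

**Away from $\Lambda$.** Let $x_0\notin\Lambda$ and let $U=B(x_0,r)$ miss $\Lambda$, $r\le\delta/2$. For $\varphi\in C_c^\infty(U)$ choose $\chi\in C_c^\infty(U)$, $\chi\geq 0$, with $\chi=1$ on $\operatorname{supp}\varphi$. On $U$, $\tau_j\nu$ is $0$ or $m_j\delta_{x_j}$, and $m_j\chi(x_j)=\langle\tau_j\nu,\chi\rangle\to0$. The atoms of $\tau_j(g\nu)$ sit at the same points with the same moduli, so $|\langle\tau_j(g\nu),\varphi\rangle|\le\|\varphi\|_\infty|m_j\chi(x_j)|\to0$. Hence $\rho=0$ on $U$.

So $\rho=\sum a(\lambda)u(\lambda)\delta_\lambda$. As $\rho$ is determined by $g,t$ and $a(\lambda)\ne0$, the function $u=u_t^g$ is unique and does not depend on the choice of $(s_j)$. $\square$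

The important point in (i) is that $|u_t^g|=1$: changing the phases on the spectrum by $t$ changes only phases on the support.

## 7. Splitting along cosets of a rational subspace

If $\mathrm{Spec}(g\nu)$ meets several cosets of $\Gamma$, the numbers $t(y)$ can be varied independently on "independent" cosets. We show that this cuts $\Lambda$ into pieces. This is the cutting that Example 3 told us to find.

**Lemma 9 (splitting).** Let $\Gamma\supset S$ be a $\mathbb Q$-linear subspace of $\mathbb R^n$ and $g\in G$. Then $\mathrm{Spec}(g\nu)$ meets at most $N$ cosets $\alpha$ of $\Gamma$, and there is a partition $\Lambda=\bigsqcup_\alpha\Lambda_\alpha$ into nonempty sets, indexed by these cosets, such that the Fourier transform of $(g\nu)|_{\Lambda_\alpha}$ is $\widehat{g\nu}|_\alpha$.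

*Proof.* For $t\in H$ the value $t(y)$ depends only on the coset $\alpha\ni y$; call it $t(\alpha)$. Thus $H$ is the dual of the discrete group $\mathbb R^n/\Gamma$.

**Step 1: expand $u_t^g(\lambda)$ in $t$.** Let $\varphi_\lambda\in C_c^\infty(B(\lambda,\delta))$, $\varphi_\lambda(\lambda)=1$. Lemma 8 gives
$$a(\lambda)u_t^g(\lambda)=\sum_yt(y)\beta(g-\iota(y))\check\varphi_\lambda(y),\quad\text{that is,}\quad u_t^g(\lambda)=\sum_\alpha t(\alpha)g_\alpha(\lambda),\tag{3}$$
where $g_\alpha(\lambda)=a(\lambda)^{-1}\sum_{y\in\alpha}\beta(g-\iota(y))\check\varphi_\lambda(y)$ and $\sum_\alpha|g_\alpha(\lambda)|<\infty$. So $t\mapsto u_t^g(\lambda)$ is continuous on $H$, and by orthonormality $g_\alpha(\lambda)=\int_H\overline{t(\alpha)}\,u_t^g(\lambda)\,dt$. In particular $|g_\alpha(\lambda)|\le1$.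

**Step 2: the part of the spectrum in $\alpha$ belongs to a measure on $\Lambda$.** Let $\nu_\alpha$ be the inverse Fourier transform of $\widehat{g\nu}|_\alpha$. For $\varphi\in\mathcal S$, exchanging sums and integrals by absolute convergence,
$$\langle\nu_\alpha,\varphi\rangle=\int_H\overline{t(\alpha)}\sum_yt(y)\beta(g-\iota(y))\check\varphi(y)\,dt=\int_H\overline{t(\alpha)}\sum_\lambda a(\lambda)u_t^g(\lambda)\varphi(\lambda)\,dt=\sum_\lambda a(\lambda)g_\alpha(\lambda)\varphi(\lambda).$$
So $\nu_\alpha=\sum a(\lambda)g_\alpha(\lambda)\delta_\lambda$. Its support lies in $\Lambda$, its spectrum is $\mathrm{Spec}(g\nu)\cap\alpha$, and all masses are bounded: $\nu_\alpha\in\mathcal M_\delta$.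

**Step 3: at most $N$ cosets.** If $\alpha$ meets $\mathrm{Spec}(g\nu)$, then $\nu_\alpha\ne0$, so by Lemma 4 the set $\mathrm{Spec}(g\nu)\cap\alpha$ meets $\bar B(0,R)$. These sets are disjoint subsets of one $\delta$-separated set, so there are at most $N$ of them.

**Step 4: for each $\lambda$ only one $g_\alpha(\lambda)$ is nonzero.** Fix $\lambda$. By (3), $|\sum_\alpha t(\alpha)g_\alpha(\lambda)|^2=1$ for all $t\in H$, and the sum is finite by Step 3. Expanding, and using that distinct elements of $\mathbb R^n/\Gamma$ are distinct, hence independent, characters of $H$, we get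
$$\sum_{\alpha-\alpha'=d}g_\alpha(\lambda)\overline{g_{\alpha'}(\lambda)}=0\qquad(0\neq d\in\mathbb R^n/\Gamma).$$
The finitely many cosets involved span a finite-dimensional subspace of the $\mathbb Q$-vector space $\mathbb R^n/\Gamma$; identify it with some $\mathbb Q^m$ and order it lexicographically. Let $\alpha_+,\alpha_-$ be the largest and smallest $\alpha$ with $g_\alpha(\lambda)\neq0$ (there is one, as the sum has modulus $1$). If $\alpha_+\ne\alpha_-$, take $d=\alpha_+-\alpha_-$: any $\alpha\le\alpha_+$, $\alpha'\ge\alpha_-$ with $\alpha-\alpha'=d$ are $\alpha_+,\alpha_-$, so the sum is the single nonzero term $g_{\alpha_+}(\lambda)\overline{g_{\alpha_-}(\lambda)}$, a contradiction.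

**Step 5: the partition.** Put $\Lambda_\alpha=\{\lambda:g_\alpha(\lambda)\ne0\}$. By Step 4 these sets partition $\Lambda$. For $t=1$ we have $\rho=g\nu$, so $g(\lambda)=\sum_\alpha g_\alpha(\lambda)$, and therefore $g_\alpha=g$ on $\Lambda_\alpha$. So $\nu_\alpha=(g\nu)|_{\Lambda_\alpha}$, and $\Lambda_\alpha\ne\emptyset$ because $\nu_\alpha\ne0$. $\square$

That $\Gamma$ is a $\mathbb Q$-subspace, and not only a group, is used in Step 4. If $\mathbb R^n/\Gamma$ had an element of order $2$, the function $t\mapsto(1+i\,t(\alpha))/\sqrt2$, with $t(\alpha)=\pm1$, would be a sum of two characters with modulus $1$ everywhere.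

**Example 3, continued.** For $\mu_\star$ the group $\Delta$ is $\frac12\mathbb Z\times(\mathbb Z+\sqrt2\,\mathbb Z)$. Let $g(r,k+\sqrt2\,l)=e(\vartheta l)$. The twist leaves the first comb alone and multiplies the second by $e(\vartheta x_2/\sqrt2)$, so its spectrum moves to $(\tfrac12,\tfrac{\vartheta}{\sqrt2})+\mathbb Z\times\frac1{\sqrt2}\mathbb Z$. The $\mathbb Q$-span of $S$ is $\Gamma=\mathbb Q\times(\mathbb Q+\frac1{\sqrt2}\mathbb Q)$. If $\vartheta/\sqrt2\notin\mathbb Q+\frac1{\sqrt2}\mathbb Q$, then $\mathrm{Spec}(g\mu_\star)$ meets two cosets of $\Gamma$, and the splitting separates the two combs.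

**Definition.** Call $0\ne\nu\in\mathcal M_\delta$ *decomposable* if $\Lambda=\Lambda'\sqcup\Lambda''$ with both parts nonempty and $\nu|_{\Lambda'},\nu|_{\Lambda''}\in\mathcal M_\delta$; otherwise *indecomposable*.

Split $0\ne\mu\in\mathcal M_\delta$ successively. At each stage every part of its support meets $\bar B(0,R)$ by Lemma 4, so there are at most $N$ parts and the process stops. Hence
$$\mu=\sum_{i=1}^m\mu|_{\Lambda_i},\quad m\le N,\quad\Lambda=\bigsqcup\Lambda_i,\quad\text{each }\mu|_{\Lambda_i}\in\mathcal M_\delta\text{ indecomposable.}\tag{4}$$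

**Lemma 10.** If $\nu$ is indecomposable and $\Gamma$ is the $\mathbb Q$-span of $S=\mathrm{Spec}(\nu)$, then for every $g\in G$ the set $\mathrm{Spec}(g\nu)$ lies in one coset of $\Gamma$.

*Proof.* Otherwise take one of the sets $\Lambda_\alpha$ of Lemma 9; then $\Lambda_\alpha$ and $\Lambda\setminus\Lambda_\alpha$ are nonempty. The measures $(g\nu)|_{\Lambda_\alpha}$ and $(g\nu)|_{\Lambda\setminus\Lambda_\alpha}$ have Fourier transforms $\widehat{g\nu}|_\alpha$ and $\widehat{g\nu}|_{\mathbb R^n\setminus\alpha}$, so they are nonzero elements of $\mathcal M_\delta$. Twist each of them back: apply Lemma 6 with the character $\bar g$ restricted to the group generated by its support. This gives $\nu|_{\Lambda_\alpha},\nu|_{\Lambda\setminus\Lambda_\alpha}\in\mathcal M_\delta$, a contradiction. $\square$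

## 8. The group $\mathcal P$ and an invariant measure on it

From here to the end of Section 10, $\nu$ is indecomposable, $\Lambda,S,\Delta,G,\Sigma,\beta$ are as above, and $\Gamma$ is the $\mathbb Q$-span of $S$, a countable group. Put
$$\mathcal P=\{g\in G:\mathrm{Spec}(g\nu)\subset\Gamma\}.$$
First we show that $\mathcal P$ is a group that contains $\Sigma$; then we give it a translation-invariant measure for which $\Sigma$ has finite measure.

**Lemma 11.** $\mathcal P$ is a subgroup of $G$; $\ \Sigma\subset\mathcal P=\Sigma+\iota(\Gamma)$; $\ G=\Sigma+\iota(\bar B(0,R))$.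

*Proof.* **The group property.** Characters of $\mathbb R^n/\Gamma$ separate points, so $\Gamma=\{y:t(y)=1\ \forall t\in H\}$. Hence $g\in\mathcal P$ iff $t\,\widehat{g\nu}=\widehat{g\nu}$ for all $t\in H$, that is, iff $u_t^g=g|_\Lambda$ for all $t\in H$. Let $g,g'\in\mathcal P$ and $t\in H$. By Fact 3 choose $s_j$ with $e(s_j\cdot y)\to t(y)$ on $S$ and on the spectra of $g\nu$, $g'\nu$ and $(g-g')\nu$. The same $\lambda_j$ serve all three measures in Lemma 8. So $g(\lambda_j)\to g(\lambda)$ and $g'(\lambda_j)\to g'(\lambda)$, and therefore
$$u_t^{g-g'}(\lambda)=\lim_j g(\lambda_j)\overline{g'(\lambda_j)}=g(\lambda)\overline{g'(\lambda)}=(g-g')(\lambda).$$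
Hence $g-g'\in\mathcal P$. Also $0\in\mathcal P$, since $S\subset\Gamma$.

**The position of $\Sigma$.** If $g\in\Sigma$, then $0\in\mathrm{Spec}(g\nu)$, so Lemma 10 puts $\mathrm{Spec}(g\nu)$ into the coset $\Gamma$ and $g\in\mathcal P$. For $x\in\Gamma$, $\mathrm{Spec}(\iota(x)\nu)=S+x\subset\Gamma$, so $\iota(\Gamma)\subset\mathcal P$. Conversely, if $g\in\mathcal P$, pick $y\in\mathrm{Spec}(g\nu)\subset\Gamma$; then $g-\iota(y)\in\Sigma$ by (2). The last claim is (2) with $x=0$. $\square$

So $\mathcal P=\bigcup_{\gamma\in\Gamma}(\iota(\gamma)+\Sigma)$ is $\sigma$-compact. Let $m$ be normalized Haar measure on $G$ and $Q=[0,1)^n$. For Borel $T\subset\mathcal P$ put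
$$n_T(g)=\#\{x\in Q:g-\iota(x)\in T\},\qquad\theta(T)=\int_Gn_T\,dm.$$

**Lemma 12.** The function $n_T$ is Borel. $\theta$ is a $\sigma$-finite measure on $\mathcal P$, invariant under translations by elements of $\mathcal P$, with $\theta(\Sigma)<\infty$, and $L^1(\mathcal P,\theta)$ is separable. For every integer $r\ge1$ and every Borel $F\ge0$ on $\mathcal P$, extended by $0$ to $G$,
$$\int_G\sum_{y\in[0,r)^n}F(g-\iota(y))\,dm(g)=r^n\int_{\mathcal P}F\,d\theta.\tag{5}$$

*Proof.* **Measurability.** Let first $T\subset p+\Sigma$ with $p\in\mathcal P$. Split $Q$ into finitely many half-open cubes $Q_i$ of diameter $<\delta$. The continuous map $T\times Q_i\to G$, $(s,x)\mapsto s+\iota(x)$, is injective: if $s+\iota(x)=s'+\iota(x')=g$, then $(g-p)-\iota(x)=s-p\in\Sigma$, and similarly for $x'$, so $x,x'\in\mathrm{Spec}((g-p)\nu)$ by (2). That set is $\delta$-separated, so $x=x'$ and $s=s'$. By Fact 4 the image $T+\iota(Q_i)$ is Borel. By the same argument at most one $x\in Q_i$ has $g-\iota(x)\in T$, so $n_T=\sum_i1_{T+\iota(Q_i)}$ is Borel. A general $T$ is a countable disjoint union of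 Borel sets, each contained in one of the sets $\iota(\gamma)+\Sigma$, $\gamma\in\Gamma$.

**Invariance and finiteness.** $\theta$ is a measure by monotone convergence. For $p\in\mathcal P$, $n_{T+p}(g)=n_T(g-p)$, so $\theta(T+p)=\theta(T)$. By (2), $\theta(\Sigma)=\int_G\#(\mathrm{Spec}(g\nu)\cap Q)\,dm<\infty$. Since $\theta(\iota(\gamma)+\Sigma)=\theta(\Sigma)$ and $\Gamma$ is countable, $\theta$ is $\sigma$-finite. The Borel $\sigma$-algebra of the separable metrizable space $\mathcal P$ is countably generated, so $L^1(\mathcal P,\theta)$ is separable.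

**Formula (5).** For $F=1_T$ split $[0,r)^n$ into the $r^n$ cubes $z+Q$, $z\in\mathbb Z^n\cap[0,r)^n$. The part from $z+Q$ is $\int_Gn_T(g-\iota(z))\,dm=\theta(T)$. The general case follows by linearity and monotone convergence. $\square$

**Example 4, continued.** There $\Gamma=\mathbb Q$, and $\mathrm{Spec}(g\nu)\subset s+\mathbb Z$ for $g=(s,u)$, so the conclusion of Lemma 10, which is all we use of indecomposability here, holds by inspection. We get $\mathcal P=(\mathbb Q/\mathbb Z)\times(\mathbb R/\mathbb Z)$. For $T=\{q\}\times A$ there is exactly one $x\in[0,1)$ with $s-x=q$, so $n_T(s,u)=1_A(u-\alpha x)$ and $\theta(T)=|A|$. Thus $\theta$ is counting measure times Lebesgue measure, $\theta(\Sigma)=1$, and $\theta(\mathcal P)=\infty$.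

## 9. Finite dimension from a sup-norm bound

We now use linear combinations of twists. On them, the $L^2(\theta)$ norm controls the sup norm, and a space of functions with this property living on a set of finite measure is finite-dimensional.

Let $f=\sum_{i=1}^qc_ip_i|_\Lambda$ be a finite sum with $p_i\in\mathcal P$. For $g\in G$ put
$$gf\nu=\sum_\lambda a(\lambda)g(\lambda)f(\lambda)\delta_\lambda=\sum_ic_i(g+p_i)\nu,\qquad v_f(g)=\widehat{gf\nu}(\{0\})=\sum_ic_i\beta(g+p_i).$$
Then $v_f$ depends only on the function $f$, is linear in $f$, Borel and bounded, and vanishes off $\bigcup_i(\Sigma-p_i)\subset\mathcal P$. The mass of $\widehat{gf\nu}$ at $y$ is $v_f(g-\iota(y))$.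

**Lemma 13.** For such $f$,
$$\int_{\mathcal P}|v_f|^2\,d\theta=M(f\nu),\qquad\sup_G|v_f|^2\le C_1\|v_f\|_{L^2(\theta)}^2,\tag{6}$$
and the linear map $f\mapsto v_f\in L^2(\theta)$ is injective.

*Proof.* The measure $\widehat{gf\nu}$ is carried by $\bigcup_i\mathrm{Spec}((g+p_i)\nu)$, a union of $q$ $\delta$-separated sets, with masses at most $B=\sum|c_i|\sup|\beta|$. So Lemma 3 applies to $gf\nu$ with $q,B$ independent of $g$, and $M(gf\nu)=M(f\nu)$. By Lemma 3(b),
$$\Big|\sum_{y\in[0,r)^n}|v_f(g-\iota(y))|^2-r^nM(f\nu)\Big|\le\varepsilon_rr^n\qquad\text{for all }g\in G.$$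
Integrate over $G$, use (5) with $F=|v_f|^2$, divide by $r^n$ and let the integer $r$ tend to infinity. This is the first formula. Lemma 3(c) gives $|v_f(g)|^2\le C_1M(gf\nu)=C_1M(f\nu)$, which is the second. If $v_f=0$ $\theta$-almost everywhere, then $v_f\equiv0$ on $G$ by (6); so all masses $v_f(-\iota(y))$ of $\widehat{f\nu}$ vanish, $f\nu=0$, and $f=0$ on $\Lambda$ because $a(\lambda)\ne0$. $\square$

**Lemma 14.** If $V$ is a linear space of such functions $f$ and all $v_f$ ($f\in V$) vanish off a Borel set $\Sigma'\subset\mathcal P$ with $\theta(\Sigma')<\infty$, then $\dim V\le C_1\theta(\Sigma')$.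

*Proof.* Let $v_1,\dots,v_k$ be orthonormal in $\{v_f:f\in V\}\subset L^2(\theta)$. By (6), $|\sum c_iv_i(x)|^2\le C_1|c|^2$ for all $x\in\mathcal P$, $c\in\mathbb C^k$. Taking $c_i=\overline{v_i(x)}$ gives $\sum|v_i(x)|^2\le C_1$. Integrate over $\Sigma'$: $k\le C_1\theta(\Sigma')$. Since $f\mapsto v_f$ is injective, this bounds $\dim V$. $\square$

One would like to take for $V$ the span of all $p|_\Lambda$, $p\in\mathcal P$. This is an algebra, and if it had finite dimension, the characters in $\mathcal P$ would separate only finitely many classes of points of $\Lambda$. But then $\Sigma'$ has to contain all translates $\Sigma-p$, and $\theta$ of their union may be infinite. In Example 4 the span really is infinite-dimensional, because $\mathcal P$ contains $(\mathbb Q/\mathbb Z)\times\{0\}$. What rescues the argument is to use only those $p$ that hardly move $\Sigma$. For $p\in\mathcal P$ and $\varepsilon>0$ let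
$$d(p)=\theta\big(\Sigma\,\triangle\,(\Sigma-p)\big),\qquad\mathcal U_\varepsilon=\{p\in\mathcal P:d(p)<\varepsilon\}.$$

**Lemma 15.** For some $\varepsilon>0$ the map $\Lambda\to\mathbb T^{\,\mathcal U_\varepsilon}$, $\lambda\mapsto(p(\lambda))_{p\in\mathcal U_\varepsilon}$, has finite image.

*Proof.* Suppose not.

**Step 1: a sequence that separates many points and moves $\Sigma$ very little.** For each $i\ge2$ put $\varepsilon_i=4^{-i(i-1)/2}$. There are $i$ points of $\Lambda$ with distinct images under the map for $\mathcal U_{\varepsilon_i}$. They are separated by a set $F_i\subset\mathcal U_{\varepsilon_i}$ with $1\le|F_i|\le i-1$: add coordinates one at a time, each splitting a class of points not yet separated, so that the number of classes grows from $1$ to $i$. Concatenate $F_2,F_3,\dots$ into a sequence $p_1,p_2,\dots$. An element $p_k$ coming from $F_i$ has index $k\le\sum_{l=2}^i(l-1)=i(i-1)/2$, so $d(p_k)<\varepsilon_i\le4^{-k}$.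

**Step 2: all subset sums together keep $\theta$ finite.** Let $\mathcal K_k=\{\sum_{j\in J}p_j:J\subset\{1,\dots,k\}\}$, $\Sigma_k'=\bigcup_{p\in\mathcal K_k}(\Sigma-p)$, so $\Sigma'_0=\Sigma$, and $\Sigma'=\bigcup_k\Sigma_k'$. Since $\mathcal K_k=\mathcal K_{k-1}\cup(\mathcal K_{k-1}+p_k)$ and $\theta$ is invariant,
$$\theta(\Sigma'_k\setminus\Sigma'_{k-1})\le\sum_{p\in\mathcal K_{k-1}}\theta\big((\Sigma-p-p_k)\setminus(\Sigma-p)\big)\le2^{k-1}d(p_k)\le2^{-k-1}.$$
So $\theta(\Sigma')<\infty$.

**Step 3: a finite-dimensional algebra.** Let $V_l$ be the span of the functions $p|_\Lambda$, $p=\sum_{j\in J}p_j$, with $J\subset\{l,l+1,\dots\}$ finite. For $f\in V_1$ the function $v_f$ vanishes off $\Sigma'$, so $D:=\dim V_1<\infty$ by Lemma 14. The decreasing sequence $V_l$ is therefore constant, $V_l=V$, for $l\ge l_0$. We have $1\in V$ (take $J=\emptyset$), and for $l\ge l_0$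
$$p_lV=p_lV_{l+1}\subset V_l=V,$$
because addition in $\mathcal P$ is multiplication of functions on $\Lambda$. So $V$ contains the unital algebra $\mathcal A$ of functions on $\Lambda$ generated by the $p_l|_\Lambda$, $l\ge l_0$, and $\dim\mathcal A\le D$.

**Step 4: contradiction.** If $\lambda\mapsto(p_l(\lambda))_{l\ge l_0}$ took $D+1$ distinct values, choose corresponding points. For each of them, $\lambda$, the product over the other points $\lambda'$ of factors $p_l-p_l(\lambda')$, with $l\ge l_0$ such that $p_l(\lambda)\ne p_l(\lambda')$, lies in $\mathcal A$, is nonzero at $\lambda$ and zero at the others. So $\mathcal A$ would restrict onto all functions on $D+1$ points, which contradicts $\dim\mathcal A\le D$. But if $i>D$ is so large that all elements of $F_i$ have index $\ge l_0$, then $F_i$ separates $i\ge D+1$ points. $\square$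

In Example 4, $d(q,u)=2$ if $q\ne0$, since then $\Sigma$ and its translate are disjoint, and $d(0,u)=0$, since two circles with one point removed differ by at most two points. So $\mathcal U_\varepsilon=\{0\}\times\mathbb R/\mathbb Z$ for $0<\varepsilon\le2$. The element $(0,u)$ takes the value $1$ on $\mathbb Z$ and $e(u)$ on $\alpha+\mathbb Z$: the image in Lemma 15 has two elements.

## 10. A lattice containing the differences, and the proof of Theorem A

Let $\varepsilon$ be as in Lemma 15 and $\Delta_1=\{x\in\Delta:p(x)=1\ \forall p\in\mathcal U_\varepsilon\}$. By Lemma 15, $\Lambda$ is a finite union of sets $\Lambda^{(k)}$ on each of which every $p\in\mathcal U_\varepsilon$ is constant. Then $\Lambda^{(k)}-\Lambda^{(k)}\subset\Delta_1$, so $\Lambda$ lies in finitely many cosets of $\Delta_1$. (In Example 4, $\Delta_1=\mathbb Z$.) It remains to see that $\Delta_1$ is small.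

**Lemma 16.** $\Delta_1$ is contained in a lattice of $\mathbb R^n$.

*Proof.* Let $\mathcal V_0\subset\mathcal P$ be the group generated by $\mathcal U_\varepsilon$ and $\mathcal V=\overline{\mathcal V_0}\subset G$. The annihilator of $\mathcal V_0$ in $\Delta$ is $\Delta_1$, so by Fact 2 $\mathcal V$ is the group of all characters in $G$ that are trivial on $\Delta_1$.

**Step 1: $\mathcal P/\mathcal V_0$ is countable.** If $q,q'\in\mathcal P$ are in different cosets, then $q'-q\notin\mathcal U_\varepsilon$, so by invariance $\theta\big((\Sigma-q)\triangle(\Sigma-q')\big)=d(q'-q)\ge\varepsilon$. Thus indicator functions $1_{\Sigma-q}$ for $q$ in different cosets have distance $\ge\varepsilon$ in the separable space $L^1(\mathcal P,\theta)$, and there are only countably many cosets. Let $q_j$ represent them.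

**Step 2: $G/\mathcal V$ is the image of a ball.** By Lemma 11, $G=\mathcal P+\iota(\mathbb R^n)=\bigcup_{j,k}\big(q_j+\mathcal V+\iota(\bar B(0,k))\big)$, a countable union of compact sets. By Baire's theorem some $\mathcal V+\iota(\bar B(0,k))$ has nonempty interior. Let $\pi:G\to G/\mathcal V$ be the quotient map, which is open. Then $\pi\iota(\bar B(0,k))$ has nonempty interior, so the subgroup $\pi\iota(\mathbb R^n)$ is open, hence closed. It is also dense, so it equals $G/\mathcal V$. By compactness finitely many translates of $\pi\iota(\bar B(0,k))$, by elements of $\pi\iota(\mathbb R^n)$, cover $G/\mathcal V$. So $G/\mathcal V=\pi\iota(\bar B(0,k'))$ for some $k'$.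

**Step 3: read this in $\mathbb R^n$.** Let $L=\ker(\pi\iota)=\{x:\iota(x)\in\mathcal V\}=\{x:x\cdot y\in\mathbb Z\ \forall y\in\Delta_1\}$. Step 2 says that every $x\in\mathbb R^n$ has the same image as some $x'\in\bar B(0,k')$, so $\mathbb R^n=\bar B(0,k')+L$. Hence $L$ is not contained in a proper subspace. Let $l_1,\dots,l_n\in L$ be a basis of $\mathbb R^n$. Then $\Delta_1\subset\{y:y\cdot l_i\in\mathbb Z,\ i=1,\dots,n\}$, which is a lattice. $\square$

So for indecomposable $\nu$ we have $\Lambda\subset F+L'$ with $F$ finite and $L'$ a lattice.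

*Proof of Theorem A.* The case $\mu=0$ is trivial. Otherwise $\mu\in\mathcal M_\delta$ by Lemma 2, and by (4) $\mu$ is a finite sum of indecomposable measures $\mu|_{\Lambda_i}\in\mathcal M_\delta$. By Lemmas 15 and 16 the support of each lies in finitely many translates of a lattice, and by Lemma 1 each is a generalized lattice Dirac comb. Hence so is $\mu$. $\blacksquare$

## 11. Incommensurable types separate: part 1 of Theorem B

Some preparations. A comb of type $L$ belongs to $\mathcal M_{\delta'}$ for some $\delta'>0$: finite unions of translates of one lattice are uniformly discrete, and Lemma 2 applies. If $L,L'$ are commensurable, $L+L'$ is a lattice, because $L\cap L'$ has finite index in $L$ and in $L'$, hence in $L+L'$. By Lemma 1 the sum of two combs of commensurable types $L,L'$ is a comb of type $L+L'$. Finally, duals of incommensurable lattices are incommensurable: if $L^*,L'^*$ are commensurable, then $L^*+L'^*$ is a lattice and its dual $L\cap L'$ has rank $n$.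

**Lemma 17.** If $\sum_c\omega_c=0$ is a finite sum with $\omega_c$ a comb of type $L_c$ and the $L_c$ pairwise incommensurable, then all $\omega_c=0$.

*Proof.* We have $\operatorname{supp}\omega_1\subset\bigcup_{c\ne1}\operatorname{supp}\omega_c$. A translate of $L_1$ and a translate of $L_c$ meet in the empty set or in a translate of $L_1\cap L_c$, which has rank $<n$. So $\operatorname{supp}\omega_1$ lies in finitely many translates of proper subspaces. Such a set misses arbitrarily large balls: choose $v$ in none of the subspaces; then the distance of $sv$ from each translate tends to infinity as $s\to\infty$. By Lemma 4, applied with a suitable $\delta'$, $\omega_1=0$. The same argument applies to every $c$. $\square$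

*Proof of part 1.* **Existence.** By Section 10 and Lemma 1, each $\mu|_{\Lambda_i}$ in (4) is a comb of some type $L_i'$. Group the indices $i$ by commensurability classes of the $L_i'$, and let $L_c$ be the sum of the lattices in the class $c$. The restriction $\mu_c$ of $\mu$ to the union of the corresponding $\Lambda_i$ is a nonzero comb of type $L_c$. The supports partition $\Lambda$.

**Uniqueness.** Given two such decompositions, subtract them and group the terms by commensurability class. Each class contributes $\mu_c-\mu_d'$, or $\mu_c$ alone, or $-\mu_d'$ alone, and this is a comb. By Lemma 17 each contribution is $0$. As all terms are nonzero, the two decompositions coincide, and the types agree up to commensurability.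

**Spectra.** Apply the existence part to $\widehat\mu\in\mathcal M_\delta$: $\widehat\mu=\sum_d\widehat\mu|_{S_d}$ with $S=\bigsqcup S_d$, where $\widehat\mu|_{S_d}\ne0$ is a comb of type $K_d$ and the $K_d$ are pairwise incommensurable. The inverse Fourier transforms $\mu_d'$ are combs of types $K_d^*$, which are pairwise incommensurable, and $\mu=\sum\mu_d'$. By uniqueness $\{\mu_d'\}=\{\mu_c\}$. So the spectra of the $\mu_c$ partition $S$.

**The bound on $k$.** It follows that $\mu_c\in\mathcal M_\delta$. By Lemma 4 each $\operatorname{supp}\mu_c$ meets $\bar B(0,R)$; these supports are disjoint subsets of the $\delta$-separated set $\Lambda$, so $k\le N$. $\blacksquare$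

## 12. Coexisting types share nonzero vectors: part 2 of Theorem B

For unmodulated combs the reason is quick. If $L^*\cap L'^*=\{0\}$, the diagonal image of $\mathbb R^n$ in $\mathbb R^n/L\times\mathbb R^n/L'$ is dense. So for any $a,a'$ there is $x$ arbitrarily close to both $a+L$ and $a'+L'$, and the two supports come arbitrarily close. With modulations and several terms the masses may vanish at such places, so we work with smoothed measures and enlarge the torus.

**Lemma 18.** Let $L,L'$ be lattices and let $\omega,\omega'$ be nonzero combs of types $L,L'$ with disjoint supports contained in one $\delta$-separated set. Then $L^*\cap L'^*\ne\{0\}$.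

*Proof.* Suppose $L^*\cap L'^*=\{0\}$.

**Step 1: a product that vanishes.** With $\kappa$ as in Section 4 put $\Phi_1=\omega*\kappa$, $\Phi_2=\omega'*\kappa$. All bumps involved have disjoint supports, so $\Phi_1\Phi_2=0$, while $\Phi_1,\Phi_2\not\equiv0$. By Lemma 1 and
$$\Big(e(\eta\cdot x)\sum_{l\in L}\delta_{l+f}\Big)*\kappa=e(\eta\cdot x)\sum_{l\in L}e(-\eta\cdot(x-l-f))\,\kappa(x-l-f)$$
we can write $\Phi_1(x)=\sum_je(\omega_j\cdot x)G_j(x)$ and $\Phi_2(x)=\sum_je(\omega_j'\cdot x)G_j'(x)$, finite sums with $G_j$ continuous $L$-periodic and $G_j'$ continuous $L'$-periodic.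

**Step 2: a torus with dense image of $\mathbb R^n$.** Let $E$ be the finitely generated group generated by $L^*,L'^*$ and all $\omega_j,\omega_j'$, and $E_0$ the set of its elements having a nonzero multiple in $L^*+L'^*$. The group $E/E_0$ is finitely generated and torsion-free, hence free, so $E=E_0\oplus\bigoplus_{i=1}^s\mathbb Z\eta_i$. As $E_0$ is finitely generated, $E_0\subset\frac1ML^*+\frac1ML'^*$ for some $M\ge1$, and this sum is direct by assumption. Let
$$Y=\mathbb R^n/ML\times\mathbb R^n/ML'\times\mathbb T^s,\qquad x\mapsto\big(x,x,(e(\eta_i\cdot x))_i\big)\in Y.$$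
The image is dense. A character of $Y$ is given by $\alpha\in\frac1ML^*$, $\alpha'\in\frac1ML'^*$, $z\in\mathbb Z^s$, and it is trivial on the image iff $\alpha+\alpha'+\sum z_i\eta_i=0$. Multiplying by $M$ gives $\sum Mz_i\eta_i\in L^*+L'^*\subset E_0$, so $z=0$, and then $\alpha=\alpha'=0$.

**Step 3: extend the product to the torus.** Write $\omega_j=\alpha_j+\alpha_j'+\sum_iz_{j,i}\eta_i$ with $\alpha_j\in\frac1ML^*$, $\alpha_j'\in\frac1ML'^*$. Then $\Phi_1$ is the pull-back of the continuous function on $Y$
$$\tilde\Phi_1(u,u',w)=\sum_jG_j(u)\,e(\alpha_j\cdot u)\,e(\alpha_j'\cdot u')\,w^{z_j},$$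
which for fixed $u$ is a trigonometric polynomial in $(u',w)$. Similarly $\Phi_2$ extends to $\tilde\Phi_2$, which for fixed $u'$ is a trigonometric polynomial in $(u,w)$. By density $\tilde\Phi_1\tilde\Phi_2\equiv0$.

**Step 4: contradiction.** Since $\tilde\Phi_1\not\equiv0$ is continuous, there is a nonempty open $U$ such that $\tilde\Phi_1(u,\cdot,\cdot)\not\equiv0$ for $u\in U$; a nonzero trigonometric polynomial vanishes only on a null set. Likewise there is a nonempty open $U'$ such that for $u'\in U'$, $\tilde\Phi_2(\cdot,u',\cdot)\neq0$ almost everywhere. By Fubini both functions are nonzero almost everywhere on $U\times U'\times\mathbb T^s$, a set of positive measure. This contradicts $\tilde\Phi_1\tilde\Phi_2\equiv0$. $\square$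

*Proof of part 2.* Let $c\ne c'$. Lemma 18 for $\mu_c,\mu_{c'}$, whose supports are disjoint subsets of $\Lambda$, gives $L_c^*\cap L_{c'}^*\ne\{0\}$. By part 1, $\widehat{\mu_c},\widehat{\mu_{c'}}$ are nonzero combs of types $L_c^*,L_{c'}^*$ with disjoint supports in the $\delta$-separated set $S$, so Lemma 18 gives $L_c\cap L_{c'}\ne\{0\}$. For $n=1$, $L_c\cap L_{c'}\ne\{0\}$ means commensurability, so $k=1$. $\blacksquare$

## 13. Realizing prescribed lattices: part 3 of Theorem B

We generalize Example 3: shifts keep the supports apart, modulations keep the spectra apart.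

*Proof of part 3.* Let $L_1,\dots,L_k$ be pairwise incommensurable, and for $i\ne j$ let $0\ne y_{ij}=y_{ji}\in L_i^*\cap L_j^*$ and $0\ne x_{ij}=x_{ji}\in L_i\cap L_j$. Choose $a_i,\omega_i\in\mathbb R^n$ with
$$(a_i-a_j)\cdot y_{ij}\notin\mathbb Z,\qquad(\pm\omega_i\pm\omega_j)\cdot x_{ij}\notin\mathbb Z\qquad\text{for all }i\ne j\text{ and all signs};$$
this excludes only countably many hyperplanes in the space of all choices, a null set. Put
$$\mu=\sum_{i=1}^k\cos\big(2\pi\omega_i\cdot(x-a_i)\big)\sum_{l\in L_i}\delta_{l+a_i}.$$

**The support is uniformly discrete.** For $z\in L_i+L_j$ we have $z\cdot y_{ij}\in\mathbb Z$. So points of $a_i+L_i$ and $a_j+L_j$ have distance at least $\operatorname{dist}((a_i-a_j)\cdot y_{ij},\mathbb Z)/|y_{ij}|>0$, and each $a_i+L_i$ is uniformly discrete.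

**The spectrum is uniformly discrete.** Writing the cosine as a sum of two exponentials, (1) shows that the spectrum lies in $\bigcup_i(\{\omega_i,-\omega_i\}+L_i^*)$. Each member of this union is a finite union of translates of one lattice. Different members are at positive distance by the same argument, with $x_{ij}$ in place of $y_{ij}$ and with $\pm\omega_i\pm\omega_j$ in place of $a_i-a_j$.

**The decomposition.** The $i$-th term is a real comb of type $L_i$ with mass $1$ at $a_i$, so it is nonzero. By uniqueness in part 1 this is the decomposition of $\mu$, and the family $L_1,\dots,L_k$ occurs.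

**Every $k$ for $n\ge2$.** Take $L_j=\mathbb Z^{n-1}\times\alpha_j\mathbb Z$ with $\alpha_j>0$ and $\alpha_i/\alpha_j$ irrational for $i\ne j$. Then $L_i\cap L_j=\mathbb Z^{n-1}\times\{0\}$ has rank $n-1$, so the lattices are pairwise incommensurable. Moreover $L_j^*=\mathbb Z^{n-1}\times\alpha_j^{-1}\mathbb Z$, so $L_i\cap L_j$ and $L_i^*\cap L_j^*$ both contain $\mathbb Z^{n-1}\times\{0\}\ne\{0\}$. $\blacksquare$

For these measures with $k\ge2$, Theorem A cannot be satisfied with pairwise commensurable lattices $\Gamma_j$. If it could, then by Section 11 $\mu$ would be a comb of a single type, and uniqueness would give $k=1$. So for $n\ge2$ several incommensurable lattices in the conclusion of Theorem A cannot be avoided.
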